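# A Banach space with CPCP in which every absolute $F_{\sigma\delta}$-space is a bounded weakly closed set

## 1. Weak topology on bounded sets and the class $\mathcal W(X)$

Throughout, $X$ is an infinite-dimensional Banach space with separable dual $X^*$. Then $X$ is separable as well, and bounded subsets of $X$ are metrizable in the weak topology: if $\{x_n^*\}$ is dense in the unit ball of $X^*$, the metric $\sum_n 2^{-n}|x_n^*(x-y)|$ induces it. Similarly $(B_{X^{**}},w^*)$ is compact and metrizable. As usual, $c_0^*=\ell_1$ and $\ell_1^*=\ell_\infty$; on bounded subsets of $\ell_\infty$ the $w^*$-topology is the topology of coordinatewise convergence, and on bounded subsets of $c_0$ so is the weak topology.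

**Definition (three classes).** $\Pi^0_1$ is the class of compact metrizable spaces, $\Pi^0_2$ the class of Polish spaces, and $\Pi^0_3$ the class of separable metrizable absolute $F_{\sigma\delta}$-spaces, that is, of those that are $F_{\sigma\delta}$ in every metrizable space containing them.

By a classical theorem it is enough to check the $F_{\sigma\delta}$ property in one compact metrizable space containing the given space. For example,
$$c_0\cap[-1,1]^{\mathbb N}=\bigcap_{m}\bigcup_{n}\{y\in[-1,1]^{\mathbb N}:|y_j|\le 1/m\ \text{ for all } j\ge n\}$$
is $F_{\sigma\delta}$ in the cube, so the ball $B_{c_0}$ with the weak topology belongs to $\Pi^0_3$. In Section 2 we see that it is not a Baire space, so it is not Polish.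

**Definition ($\mathcal W(X)$).** $\mathcal W(X)$ is the class of topological spaces homeomorphic to bounded weakly closed subsets of $X$ endowed with the weak topology.

Example: $\mathcal W(\ell_2)=\Pi^0_1$. A bounded weakly closed subset of $\ell_2$ is weakly compact. Conversely, every compact metrizable space embeds in the Hilbert cube, and the cube is homeomorphic to the norm compact set $\{x\in\ell_2: 0\le x_n\le 2^{-n}\}$, on which the weak and norm topologies agree.

It is known that always $\mathcal W(X)\subseteq\Pi^0_3$, and the reason is short. If $\{x_i\}$ is norm dense in $X$, then, because $X$ is norm closed in $X^{**}$,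
$$X\cap B_{X^{**}}=\bigcap_m\bigcup_i\Big(x_i+\tfrac1mB_{X^{**}}\Big)\cap B_{X^{**}},\tag{1}$$
and the sets on the right are $w^*$-compact. So $X\cap B_{X^{**}}$ is $F_{\sigma\delta}$ in the compact metrizable space $(B_{X^{**}},w^*)$. A weakly closed $A\subset B_X$ equals $X\cap\overline{A}^{\,w^*}$, hence is $F_{\sigma\delta}$ there too. A general bounded set is scaled into $B_X$.

## 2. Points of continuity, and meager unit balls

**Definition (PCP).** $X$ has the Point Continuity Property if for each non-empty bounded weakly closed $B\subset X$ the identity map $(B,\text{weak})\to(B,\text{norm})$ has a point of continuity.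

Example: $\ell_2$ has PCP. Such a $B$ is weakly compact, hence Baire, and the norm is a weakly lower semicontinuous function on it; a lower semicontinuous real function on a non-empty Baire space has a point of continuity. If $x$ is such a point and $x_i\to x$ weakly in $B$, then $\|x_i\|\to\|x\|$, and in a Hilbert space this together with weak convergence gives $\|x_i-x\|\to0$.

**Definition (CPCP).** $X$ has the Convex Point Continuity Property if every non-empty closed convex bounded subset of $X$ has a point at which the norm and weak topologies coincide.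

Closed convex sets are weakly closed, so PCP implies CPCP, and $\ell_2$ has CPCP. The space $c_0$ does not. Let $O\subset B_{c_0}$ be non-empty and relatively weakly open, and let $y\in O$. For $j$ large enough, replacing $y_j$ by $+1$ or by $-1$ does not leave $O$, since only finitely many coordinates are controlled up to a small error. The two new points are at distance $2$. So every non-empty relatively weakly open subset of $B_{c_0}$ has diameter $2$, and no point is a point of continuity.

**Definition (strong regularity).** $X$ is strongly regular if for every $\varepsilon>0$ and every non-empty convex bounded $C\subset X$ there are non-empty relatively weak-open subsets $U_1,\dots,U_n\subset C$ such that the norm diameter of $\frac1n\sum_{i=1}^nU_i$ is less than $\varepsilon$.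

Example: a space with CPCP is strongly regular, with $n=1$. Take a point $x\in\overline C$ at which the topologies coincide on the convex set $\overline C$, and a weakly open $W\ni x$ such that $W\cap\overline C$ has diameter less than $\varepsilon$; then $U_1=W\cap C$ works, and it is non-empty because $C$ is dense in $\overline C$. The space $c_0$ is not strongly regular: given $U_1,\dots,U_n\subset B_{c_0}$ and $u_i\in U_i$, one large $j$ allows us to set the $j$-th coordinate of all $u_i$ to $+1$, or of all to $-1$, and the two averages are at distance $2$.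

**Definition ($Z_n$-sets and $n$-meager norms).** Let $n\in\omega\cup\{\infty\}$. A closed subset $F$ of a metrizable space $Z$ is a $Z_n$-set if every map $I^k\to Z$ with $k$ finite and $k\le n$ can be approximated arbitrarily closely by maps into $Z\setminus F$. A space is $n$-meager if it is a countable union of $Z_n$-sets. A norm on $X$ is $n$-meager if the corresponding unit ball $B_X$, with the weak topology, is $n$-meager.

For $k=0$ the maps are points, so a $Z_0$-set is exactly a closed set with empty interior, and every $Z_n$-set is a $Z_0$-set. Example: the sup norm of $c_0$ is $\infty$-meager. Put $A_q=\{y\in B_{c_0}:|y_j|\le\frac12\text{ for all }j\ge q\}$; these sets are weakly closed and cover $B_{c_0}$. Given a map $g:I^k\to B_{c_0}$ and $j\ge q$, replace the $j$-th coordinate of $g$ by the constant $1$. The result is continuous, misses $A_q$, and in the metric $\sum_i2^{-i}|y_i-y_i'|$ is within $2^{1-j}$ of $g$. Letting $j\to\infty$ shows that $A_q$ is a $Z_\infty$-set.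

**Definition (Baire space).** A space is Baire if countable intersections of dense open sets are dense.

A non-empty Baire space is not a countable union of closed sets with empty interior, so it is not $n$-meager for any $n$. Example: the weakly compact ball of $\ell_2$ is Baire, so the norm of $\ell_2$ is not even $0$-meager, whereas $B_{c_0}$ is not Baire.

## 3. Can $\mathcal W(X)=\Pi^0_3$ hold with CPCP, or without meager norms?

The following is known. We have $\mathcal W(X)=\Pi^0_2$ if and only if $X$ is non-reflexive with PCP, and every Banach space with PCP has $\mathcal W(X)=\Pi^0_i$ for some $i\in\{1,2\}$. Moreover: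

(i) For $n\in\omega$, $X$ admits an equivalent $n$-meager norm if and only if $X$ fails CPCP.

(ii) If the norm of $X$ is $\infty$-meager, then $\mathcal W(X)=\Pi^0_3$.

(iii) There is a strongly regular Banach space $S_*T_\infty$ failing CPCP with $\mathcal W(S_*T_\infty)=\Pi^0_3$.

So PCP forces $\mathcal W(X)$ to be small, and an $\infty$-meager norm forces it to be as large as possible; by (ii), $\mathcal W(c_0)=\Pi^0_3$. The source of the problem, "Open Problems in Topology II" (https://carmamaths.org/resources/jon/Preprints/Books/Open%20Probs%20in%20Top/open2.pdf), asks what happens in between: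

(a) Is there a Banach space $X$ with $\mathcal W(X)=\Pi^0_3$ admitting no (equivalent) $\infty$-meager norm?

(b) Is there a Banach space $X$ with $\mathcal W(X)=\Pi^0_3$ having CPCP?

A yes in (b) gives a yes in (a): an $\infty$-meager norm is $0$-meager, so by (i) it is excluded by CPCP. Both answers are yes.

**Theorem 1.** There is an infinite-dimensional Banach space $X$ with separable dual such that

1. $\mathcal W(X)=\Pi^0_3$;
2. $X$ has CPCP;
3. every non-empty bounded closed convex set in $X$ is a Baire space in the weak topology, hence not $n$-meager for any $n\in\omega\cup\{\infty\}$. In particular no equivalent norm on $X$ is $n$-meager, for any $n\in\omega\cup\{\infty\}$.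

Items 1 and 2 answer (b). Items 1 and 3 answer (a), in the stronger sense that $\mathcal W(X)=\Pi^0_3$ does not even imply the existence of an equivalent $0$-meager norm. Item 3 will be proved directly, without (i).

**Theorem 2.** For the same $X$, every metrizable compactum $K$ and every $Z\subset K$: there is a topological embedding $g:K\to(B_{X^{**}},w^*)$ with $g^{-1}(X)=Z$ if and only if $Z$ is $F_{\sigma\delta}$ in $K$.

## 4. Coding $F_{\sigma\delta}$-sets by null sequences

Here we build one compactum $K_0$, one universal $F_{\sigma\delta}$-set $Z_0\subset K_0$, and a map $f:K_0\to\ell_\infty$ with $f^{-1}(c_0)=Z_0$.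

Let $Q=L=[0,1]^\omega$, let $S=\{t\in L:t_i\ne0\text{ for only finitely many }i\}$, and put
$$K_0=Q\times L^{\mathbb N},\qquad Z_0=Q\times S^{\mathbb N}.$$
Fix a compatible metric $d\le1$ on $K_0$. Then $Z_0=\bigcap_mZ_m$ with $Z_m=\bigcup_nA_{m,n}$, where $A_{m,n}=\{(u,(t^l)_l):t^m_i=0\ \forall i>n\}$ is compact, non-empty and increasing in $n$. Since $S$ is dense in $L$, $Z_0$ is dense in $K_0$. It is a proper subset, so it is not closed.

**Step 1: $Z_0$ is universal.** We show:

(U) *If $K$ is a metrizable compactum and $Z\subset K$ is $F_{\sigma\delta}$, there is an embedding $G:K\to K_0$ with $G^{-1}(Z_0)=Z$.*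

Let $\iota:K\to Q$ be an embedding, and write $Z=\bigcap_mF_m$, $F_m=\bigcup_nF_{m,n}$ with $F_{m,n}$ compact and increasing in $n\in\omega$. Put $G(x)=(\iota(x),(t^m)_m)$ with $t^m=(\min\{1,\operatorname{dist}(x,F_{m,n})\})_n$, where $\operatorname{dist}(x,\emptyset)=1$. This is continuous, and injective because of $\iota$, so it is an embedding. Now $t^m\in S$ iff $\operatorname{dist}(x,F_{m,n})=0$ for all large $n$, iff $x\in F_{m,n}$ for all large $n$, iff $x\in F_m$. So $G(x)\in Z_0$ iff $x\in Z$.

Consequently *every $Z\in\Pi^0_3$ is homeomorphic to a closed subset of $Z_0$*: embed $Z$ in $Q$, where it is $F_{\sigma\delta}$, apply (U) with $K=Q$, and note that $G(Z)=G(K)\cap Z_0$ with $G(K)$ compact.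

**Step 2: shrinking bumps that accumulate exactly off $Z_m$.** Write $\operatorname{supp}$ for the closed support. We claim that for each $m$ there is a countable indexed family $\Phi_m$ of continuous functions $K_0\to[0,1]$ such that

- (B1) for each $\delta>0$ only finitely many $\varphi\in\Phi_m$ have $\operatorname{diam}\operatorname{supp}\varphi>\delta$;
- (B2) each $x\in Z_m$ lies in $\operatorname{supp}\varphi$ for only finitely many $\varphi\in\Phi_m$;
- (B3) for $x\notin Z_m$, $\varphi(x)=1$ for infinitely many $\varphi\in\Phi_m$.

For $n\ge1$, $k\ge0$ let $R_{n,k}=\{x:2^{-k-1}\le d(x,A_{m,n})\le2^{-k}\}$ and $\delta=2^{-n-k-4}$. Take a finite set $P\subset R_{n,k}$ such that the closed balls $\bar B(p,\delta)$, $p\in P$, cover $R_{n,k}$, and the functions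
$$x\mapsto\max(0,\min(1,2-d(x,p)/\delta)),\qquad p\in P.$$
Such a function equals $1$ on $\bar B(p,\delta)$ and has support in $\bar B(p,2\delta)$, of diameter at most $4\delta=2^{-n-k-2}$. Since $2\delta=2^{-n-k-3}\le2^{-k-4}$, on its support
$$2^{-k-2}<d(x,A_{m,n})<2^{-k+1}.$$
Let $\Phi_m$ consist of all these functions over all $n,k$.

(B1) holds because only finitely many pairs $(n,k)$ have $2^{-n-k-2}>\delta$ for a given $\delta>0$, and each pair contributes finitely many functions. For (B2), let $x\in A_{m,n}$ for all $n\ge n_0$. No function with first index $n\ge n_0$ has $x$ in its support, since $d(x,A_{m,n})=0$; for each $n<n_0$ the displayed inequality leaves only finitely many $k$ (none if $d(x,A_{m,n})=0$). For (B3), let $x\notin Z_m$. For each $n$ we have $0<d(x,A_{m,n})\le1$, so $x\in R_{n,k}$ for some $k$, and some function with index $n$ equals $1$ at $x$.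

To see the mechanism, run the same construction in $[0,1]$ with $A_n=\{0\}$ for all $n$. The rings are $[2^{-k-1},2^{-k}]$; no bump has $0$ in its support, while each $x>0$ gets, for every $n$, a bump equal to $1$ at $x$ of width at most $2^{-n-2}$.

**Step 3: one sequence $(h_j)$ and the maps $T$ and $f$.** Let $g_l:K_0\to[0,1]$ $(l\ge1)$ be continuous functions separating points. Enumerate all $2^{-m}\varphi$ ($\varphi\in\Phi_m$, $m\ge1$) and all $2^{-l}g_l$ ($l\ge1$) as a sequence $(h_j)_{j\in\mathbb N}$; thus $0\le h_j\le1$. Then:

(H) *If $j_i\to\infty$ and $\|h_{j_i}\|\ge\gamma>0$ for all $i$, then for all large $i$, $h_{j_i}=2^{-m}\varphi$ with $\varphi\in\Phi_m$ and $2^{-m}\ge\gamma$ (so finitely many $m$ are possible), and $\operatorname{diam}\operatorname{supp}h_{j_i}\to0$.*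

Indeed $\|2^{-l}g_l\|\ge\gamma$ holds for finitely many $l$ only, and $\|2^{-m}\varphi\|\ge\gamma$ forces $2^{-m}\ge\gamma$; apply (B1) to these finitely many $m$.

Let $M(K_0)=C(K_0)^*$ be the space of signed Borel measures with total variation norm, write $\mu(h)=\int h\,d\mu$, and define
$$T:M(K_0)\to\ell_\infty,\quad T\mu=(\mu(h_j))_j,\qquad f(x)=T\delta_x=(h_j(x))_j .$$
Then $\|T\|\le1$, and $T$ is $w^*$–$w^*$ continuous on bounded sets. As the $g_l$ separate points, $f:K_0\to(\ell_\infty,w^*)$ is an embedding. Finally
$$f(x)\in c_0\iff x\in Z_0.\tag{2}$$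
If $x\in Z_0$ and $\gamma>0$, then $h_j(x)\ge\gamma$ is possible only for the finitely many $2^{-l}g_l$ with $2^{-l}\ge\gamma$ and for those $2^{-m}\varphi$ with $2^{-m}\ge\gamma$ and $x\in\operatorname{supp}\varphi$, which are finitely many by (B2). If $x\notin Z_m$ for some $m$, then $h_j(x)=2^{-m}$ for infinitely many $j$ by (B3).

This already settles $c_0$ by hand. The set $f(Z_0)=f(K_0)\cap c_0$ is bounded and weakly closed in $c_0$ and is homeomorphic to $Z_0$, so Step 1 gives $\Pi^0_3\subseteq\mathcal W(c_0)$. But $c_0$ fails CPCP. We want to keep the set $f(Z_0)$ and destroy the bad convex sets of $c_0$.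

## 5. Interpolating between a set of measures and the ball of $c_0$

The construction is an interpolation of Davis–Figiel–Johnson–Pełczyński type. One endpoint is the set of measures seen through $T$, the other is the ball of $c_0$, taken with a very fast decreasing parameter. Let
$$B=B_{\ell_\infty},\quad V_0=T(B_{M(K_0)}),\quad a_n=2^n,\quad b_n=2^{-4^n}=2^{-a_n^2}\ (n\ge1),\quad U_n=a_nV_0+b_nB .$$
The set $V_0$ is $w^*$-compact, convex and symmetric; hence so is $U_n$. Let $\|\cdot\|_n$ be the gauge of $U_n$. Since $b_nB\subset U_n\subset(a_n+b_n)B$, this is an equivalent norm on $\ell_\infty$; its unit ball is $U_n$, and as $\{\|\cdot\|_n\le t\}=tU_n$ is $w^*$-closed, it is $w^*$-lower semicontinuous. Put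
$$|||y|||=\Big(\sum_n\|y\|_n^2\Big)^{1/2},\qquad X=\{y\in c_0:|||y|||<\infty\}.$$
The map $y\mapsto(y,y,\dots)$ is an isometry of $X$ onto the set of constant sequences in $\big(\bigoplus_n(c_0,\|\cdot\|_n)\big)_{\ell_2}$. That set is closed, since the coordinate projections are continuous and all the norms are equivalent on $c_0$. So $X$ is a Banach space. The function $|||\cdot|||$ is $w^*$-lower semicontinuous on $\ell_\infty$, being a supremum of lower semicontinuous finite sums. If $|||y|||\le1$, then $y\in U_n$ for all $n$, and in particular $\|y\|_\infty\le a_1+b_1\le3=:D$.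

**Lemma 1.** $\ell_1|_X$ is norm dense in $X^*$. So $X^*$ is separable, and on bounded subsets of $X$ the weak topology is the topology of coordinatewise convergence, i.e. the one induced by $(\ell_\infty,w^*)$.

*Proof.* Extend $x^*\in X^*$ by Hahn–Banach to the $\ell_2$-sum. This gives $x^*(y)=\sum_nx_n^*(y)$ with $x_n^*\in(c_0,\|\cdot\|_n)^*$, which is $\ell_1$ as a set, and $\sum_n\|x_n^*\|_{n,*}^2<\infty$. The partial sums lie in $\ell_1|_X$, and
$$\Big|\sum_{n>q}x_n^*(y)\Big|\le\Big(\sum_{n>q}\|x_n^*\|_{n,*}^2\Big)^{1/2}|||y||| .$$
So $\ell_1|_X$ is dense. The restriction map $\ell_1\to X^*$ is bounded, because $\|y\|_\infty\le D|||y|||$, and $\ell_1$ is separable; hence $X^*$ is separable. On a bounded set the weak topology is generated by any norm dense set of functionals, here by $\ell_1|_X$; bounded subsets of $X$ are bounded in $\ell_\infty$, and there $\ell_1$ generates the topology of coordinatewise convergence. $\square$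

**Lemma 2.** $\mathcal W(X)=\Pi^0_3$ and $\dim X=\infty$.

*Proof.* For $y\in V_0$ we have $a_ny\in U_n$, so $\|y\|_n\le2^{-n}$ and $|||y|||\le1$. Together with (2),
$$f(Z_0)=f(K_0)\cap c_0=f(K_0)\cap X\subset B_X .$$
As $f(K_0)$ is $w^*$-compact, $f(Z_0)$ is coordinatewise closed in $B_X$. By Lemma 1 it is weakly closed in $X$ and, with the weak topology, homeomorphic to $Z_0$. By Step 1 of Section 4 every $Z\in\Pi^0_3$ is homeomorphic to a closed subset of $f(Z_0)$, and such a subset is bounded and weakly closed in $X$. So $\Pi^0_3\subseteq\mathcal W(X)$. Since $f(Z_0)$ is bounded, weakly closed and not compact, $\dim X=\infty$. The inclusion $\mathcal W(X)\subseteq\Pi^0_3$ was recalled in Section 1. $\square$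

It remains to prove CPCP and the Baire property. Both follow from a statement about $w^*$-closures in $\ell_\infty$.

**Proposition 3.** Let $C\subset B_X$ be non-empty, closed and convex, and let $\tilde C$ be its $w^*$-closure in $\ell_\infty$. Then for each $\varepsilon>0$ every non-empty relatively $w^*$-open $O\subset\tilde C$ contains a non-empty relatively $w^*$-open subset of $\|\cdot\|_\infty$-diameter $<\varepsilon$.

## 6. Counting large coordinates, and pairs of opposite atoms

Before the proof, consider the natural attempt. Suppose Proposition 3 fails in $O$. Then near any $y\in O\cap C$ there is a point of $C$ with a coordinate of size at least a fixed $3c$, arbitrarily far out. Points of $B_X$ lie in $U_n$, so they are nearly of the form $T\mu$ with $\|\mu\|\le M:=a_n$, with error $\theta:=b_n$. For $y\in U_n$ and a finite set $\mathcal J$ of indices *with pairwise disjoint supports* $\operatorname{supp}h_j$,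
$$\sum_{j\in\mathcal J}|y_j|\le\sum_{j\in\mathcal J}|\mu|(\operatorname{supp}h_j)+\theta|\mathcal J|\le M+\theta|\mathcal J| .\tag{3}$$
So one tries to push the left side above the right side. Take $N$ points $y^{1},\dots,y^N$ near $y$, each with large coordinates on its own set of indices, and average. The sum of the large coordinates is about preserved, but each of them is now small, at most about $D/N$. Then add one more fresh coordinate of size $3c$ and drop at most one old index to restore disjointness. Each round gains at least $2c$, so after more than $M/c$ rounds the sum exceeds $2M$. The number of indices is at most $(2N)^k$ after $k$ rounds, so in (3) we need $\theta(2N)^{M/c+1}\lesssim M$. This explains why $b_n$ must be far smaller than exponentially small in $a_n$; the choice $b_n=2^{-a_n^2}$ leaves room for every $c$ and $N$. With $b_n=2^{-n}=1/a_n$ the method has no chance. I do not claim that the conclusion itself fails for that choice.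

Disjointness cannot be dropped in (3). Let $x\notin Z_m$. There are infinitely many $j$ with $h_j(x)=2^{-m}$; choose $q$ of them, and $z\in Z_0$ so close to $x$ that $h_j(z)\ge2^{-m-1}$ for these $q$ indices. Then $f(z)\in B_X$, and the $q$ coordinates have sum at least $q2^{-m-1}$, which exceeds $M+\theta q$ when $\theta<2^{-m-1}$ and $q$ is large.

And here is where the attempt stops: when we average points $y^i\to y$ whose large coordinates sit at indices in $\mathcal J_i$, we need the supports for different $i$ to be disjoint. By (H) the supports shrink to points. If they avoid these limit points, we can pass to a disjoint subsequence; if they contain the limit point, we cannot. The second case occurs. Take $C=V_0\cap c_0$, a closed convex subset of $B_X$, the point $y=0\in C$, and some $x\notin Z_m$. Choose $x^i\in Z_0$, $x^i\to x$. The infinitely many supports with $h_j(x)=2^{-m}$, $h_j\in2^{-m}\Phi_m$, contain $x$ and shrink, so we can pick $j_i\ge i$ with $h_{j_i}(x)=2^{-m}$ and $x^i\notin\operatorname{supp}h_{j_i}$. Then pick $z^i\in Z_0$ within $1/i$ of $x$ with $h_{j_i}(z^i)\ge2^{-m-1}$. Now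
$$y^i=\tfrac12\big(f(z^i)-f(x^i)\big)\in C,\qquad y^i\to0=y,\qquad |y^i_{j_i}|\ge2^{-m-2},$$
and all the sets $\operatorname{supp}h_{j_i}$ contain $x$.

What happened? The measures $\frac12(\delta_{z^i}-\delta_{x^i})$ have two opposite atoms that merge at $x$ and cancel in the limit. If the positive atom had survived alone at $x\notin Z_m$, then $y$ would have had infinitely many coordinates of a fixed size, which $y\in c_0$ forbids. So cancellation is the only enemy, and cancellation means that the norm of the representing measure drops in the limit. The remedy: let $\rho(y)$ be the least norm of a measure that represents $y$ up to $\theta$. It is lower semicontinuous. Restrict to an open set on which $\rho$ is within $\eta$ of its supremum. On that set the norm cannot drop by more than $\eta$, so almost nothing cancels.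

## 7. Open sets of small sup-norm diameter: proof of Proposition 3

The set $\tilde C$ is $w^*$-compact, metrizable and convex. By lower semicontinuity $|||y|||\le1$ on $\tilde C$, so $\tilde C\subset U_n$ for all $n$ and $\|y\|_\infty\le D=3$ on $\tilde C$. All neighborhoods below are relative to $(\tilde C,w^*)$, and limits of points of $\tilde C$ are $w^*$-limits. Every point has a base of convex relatively open neighborhoods, given by finitely many strict inequalities in coordinates.

Suppose the statement fails for some $\varepsilon$ and some $O$. It then fails for smaller $\varepsilon$ as well, so let $\varepsilon\le1$. Every non-empty relatively open subset of $O$ has $\|\cdot\|_\infty$-diameter $\ge\varepsilon$. This passes to smaller open sets, so we may take $O$ convex. Put $c=\varepsilon/24$.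

**Step 1: fresh large coordinates.** This step supplies the increment of each round.

(\*) *For $y\in O\cap C$, each neighborhood $\mathcal V$ of $y$ and each $j_0$, there are $w\in O\cap\mathcal V\cap C$ and $j\ge j_0$ with $|w_j|>3c$.*

Since $y\in c_0$, choose $j_1\ge j_0$ with $|y_j|<c$ for $j\ge j_1$. Shrink $\mathcal V$ to a relatively open subset of $O$ containing $y$ on which $|w_j-y_j|<6c$ for $j<j_1$. As $\operatorname{diam}\mathcal V\ge24c$, two points of $\mathcal V$ are more than $12c$ apart, so some $w\in\mathcal V$ has $\|w-y\|_\infty>6c$. Hence $|w_j-y_j|>6c$ for some $j$, necessarily $j\ge j_1$, and then $|w_j|>5c>3c$. The set $\{w\in\mathcal V:|w_j|>3c\}$ is relatively open and non-empty, so it meets the dense set $C$.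

**Step 2: parameters.** We fix all constants, in the order $\varepsilon,c,N,n$. Let $N=\lceil6/c\rceil$, so $D/N\le c/2$. For $n$ to be chosen, let $M=a_n=2^n$ and $\theta=b_n=2^{-M^2}$. Let $k_0$ be the integer with $M/c<k_0\le M/c+1$. Put $s_k=c(2N)^{-k}$ and $s=s_{k_0}$. Fix $n$ so large that
$$\theta\le\frac{s^2}{16M}.\tag{4}$$
This is possible: (4) says $16Mc^{-2}(2N)^{2k_0}\le2^{M^2}$, and the left side is at most $16Mc^{-2}(2N)^{2M/c+2}$, whose logarithm grows linearly in $M$ up to a term $\log M$, as $c$ and $N$ are fixed. Since $s\le c<1$ and $M\ge2$, (4) gives $\theta\le s/2\le c/2$. Since $(2N)^{k_0}=c/s$, it also gives $\theta(2N)^{k_0}\le sc/(16M)\le M$. Put $\eta=s/2$.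

**Step 3: an open set with almost no cancellation.** For $y\in\tilde C$ let
$$\rho(y)=\min\{\|\mu\|:\mu\in M(K_0),\ \|y-T\mu\|_\infty\le\theta\}.$$
Since $\tilde C\subset U_n=MV_0+\theta B$, such $\mu$ with $\|\mu\|\le M$ exist; by $w^*$-compactness of balls of $M(K_0)$ and continuity of $T$ on them the minimum is attained, and $\rho\le M$. For $t\ge0$ the set $\{\rho\le t\}=\tilde C\cap(tV_0+\theta B)$ is $w^*$-closed, so $\rho$ is $w^*$-lower semicontinuous. Let $r=\sup_O\rho\le M$. By lower semicontinuity there is a non-empty convex relatively open $O_1\subset O$ with $\rho>r-\eta$ on $O_1$.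

**Step 4: supports leave their limit point.** This is the statement that fails at $y=0$ in the example of Section 6 and holds on $O_1$.

**Lemma 4.** Let $y\in O_1\cap C$, $y^i\in O_1$, $y^i\to y$ ($w^*$), $j_i\to\infty$, and $|y^i_{j_i}|\ge s_k$ for some fixed $k\le k_0$. After passing to a subsequence, the sets $\operatorname{supp}h_{j_i}$ converge to a point $p$ (i.e. lie eventually in each neighborhood of $p$), and $p\notin\operatorname{supp}h_{j_i}$ for all large $i$.

*Proof.* Write $\sigma=s_k\ge s$. Choose $\mu^i$ with $\|\mu^i\|=\rho(y^i)\le r\le M$ and $\|y^i-T\mu^i\|_\infty\le\theta$. As $\theta\le s/2\le\sigma/2$, we have $|\mu^i(h_{j_i})|\ge\sigma-\theta\ge\sigma/2$, so $\|h_{j_i}\|\ge\gamma:=\sigma/(2M)$. By (H) the diameters of the non-empty sets $\operatorname{supp}h_{j_i}$ tend to $0$, and by compactness of $K_0$, along a subsequence, they converge to a point $p$. Passing to a further subsequence, there is a sign $\tau\in\{1,-1\}$ such that $\nu^i=\tau\mu^i$ satisfies $\nu^i(h_{j_i})\ge\sigma/2$ for all $i$, and the Jordan parts converge: $(\nu^i)^+\to\alpha$, $(\nu^i)^-\to\beta$ in $w^*$, with $\alpha,\beta\ge0$.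

*The limits are almost mutually singular.* Taking limits in $\|\tau y^i-T\nu^i\|_\infty\le\theta$ gives
$$\|\tau y-T(\alpha-\beta)\|_\infty\le\theta .\tag{5}$$
So $\tau(\alpha-\beta)$ represents $y$ up to $\theta$, and $\|\alpha-\beta\|\ge\rho(y)>r-\eta$. On the other hand, testing against the constant function $1$, $\|\alpha\|+\|\beta\|=\lim\|\mu^i\|\le r$. Writing $\alpha,\beta$ with densities with respect to $\alpha+\beta$ and using $|a-b|=a+b-2\min(a,b)$, we have $\|\alpha-\beta\|=\|\alpha\|+\|\beta\|-2\|\alpha\wedge\beta\|$. Hence $\|\alpha\wedge\beta\|\le\eta/2$.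

*$\alpha$ has an atom at $p$, $\beta$ has almost none.* Since $0\le h_{j_i}\le1$, $(\nu^i)^+(\operatorname{supp}h_{j_i})\ge(\nu^i)^+(h_{j_i})\ge\sigma/2$. The supports shrink to $p$, and $w^*$-limits of positive measures satisfy $\alpha(F)\ge\limsup_i(\nu^i)^+(F)$ for closed $F$, so $\alpha(\bar B(p,\delta))\ge\sigma/2$ for all $\delta>0$. Thus $\alpha\{p\}\ge\sigma/2\ge\eta>\eta/2$. As $\min(\alpha\{p\},\beta\{p\})=(\alpha\wedge\beta)\{p\}\le\eta/2$, it follows that $\beta\{p\}\le\eta/2$.

*The atom would be visible in $y$.* Suppose $p\in\operatorname{supp}h_{j_i}$ for infinitely many $i$. By (H) and the pigeonhole principle there is $m$ with $2^{-m}\ge\gamma$ such that $p$ lies in the supports of infinitely many $\varphi\in\Phi_m$. By (B2), $p\notin Z_m$. So by (B3) there are infinitely many indices $t$ with $h_t=2^{-m}\varphi$, $\varphi\in\Phi_m$, $h_t(p)=2^{-m}$. Along these $t\to\infty$ the sets $\operatorname{supp}h_t$ contain $p$ and have diameters tending to $0$ by (B1). Since $0\le h_t\le2^{-m}$,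
$$(\alpha-\beta)(h_t)\ge2^{-m}\alpha\{p\}-2^{-m}\beta(\operatorname{supp}h_t),\qquad\limsup_t\beta(\operatorname{supp}h_t)\le\beta\{p\}\le\eta/2 .$$
So the $\liminf$ of the left side is at least $2^{-m}(\sigma-\eta)/2\ge2^{-m}\sigma/4$, because $\eta=s/2\le\sigma/2$. But by (5), $|(\alpha-\beta)(h_t)|\le|y_t|+\theta\to\theta$, because $y\in c_0$. Thus
$$\theta\ge2^{-m}\sigma/4\ge\gamma\sigma/4=\sigma^2/(8M)\ge s^2/(8M)>s^2/(16M),$$
contradicting (4). $\square$

**Step 5: the induction.** We now carry out the rounds of averaging and adding. For $0\le k\le k_0$ we claim: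

$P(k)$: *For every $y\in O_1\cap C$, every neighborhood $\mathcal V$ of $y$ and every $j_0$, there are $w\in O_1\cap C\cap\mathcal V$ and a finite $\mathcal J\subset[j_0,\infty)$ with $|\mathcal J|\le(2N)^k$, such that the sets $\operatorname{supp}h_j$ $(j\in\mathcal J)$ are pairwise disjoint, $|w_j|\ge s_k$ for $j\in\mathcal J$, and $\sum_{j\in\mathcal J}|w_j|\ge2ck$.*

In this situation $\operatorname{supp}h_j\ne\emptyset$ for $j\in\mathcal J$: since $w\in U_n$, there is $\mu$ with $|\mu(h_j)|\ge s_k-\theta>0$.

$P(0)$ holds with $w=y$, $\mathcal J=\emptyset$. Assume $P(k)$ with $k<k_0$, and let $y,\mathcal V,j_0$ be given. We may take $\mathcal V$ convex, relatively open and contained in $O_1$. Fix $\kappa>0$ with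
$$3\kappa N(2N)^k+3\kappa\le c/2,\qquad3\kappa\le s_k/(2N).\tag{6}$$

**Step 5a: many points with disjoint sets of supports.** By $P(k)$, applied to $y$, to neighborhoods shrinking to $y$ and to $\max(i,j_0)$, choose $y^i\in\mathcal V\cap C$, $y^i\to y$, with corresponding sets $\mathcal J_i\subset[\max(i,j_0),\infty)$. Pass to a subsequence with $|\mathcal J_i|=l$ constant, $\mathcal J_i=\{j_i^1,\dots,j_i^l\}$; if $l=0$ the rest of this step is void. Applying Lemma 4 successively for $b=1,\dots,l$, we may assume that $\operatorname{supp}h_{j_i^b}\to p_b$ as $i\to\infty$ and $p_b\notin\operatorname{supp}h_{j_i^b}$ for large $i$. If $p_{b'}\ne p_b$, then also $p_{b'}\notin\operatorname{supp}h_{j_i^b}$ for large $i$, by convergence of these supports to $p_b$. So for large $i$ the compact set $Y_i=\bigcup_{j\in\mathcal J_i}\operatorname{supp}h_j$ misses the finite set $\{p_1,\dots,p_l\}$, while $Y_i$ is eventually contained in any neighborhood of that set. Having chosen finitely many of the $Y_i$, the complement of their union is a neighborhood of $\{p_1,\dots,p_l\}$, so a later $Y_i$ lies in it. Hence, after passing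 to a subsequence, the $Y_i$ are pairwise disjoint. The index sets $\mathcal J_i$ are then pairwise disjoint too, since the supports involved are non-empty.

**Step 5b: averaging.** This makes every single coordinate small while keeping the sum. Dropping finitely many $i$, we have $|y_j|\le\kappa$ for $j\in\bigcup_i\mathcal J_i$, as $y\in c_0$ and $\mathcal J_i\subset[i,\infty)$. Choose inductively $i_1<\dots<i_N$ such that for $a<b$

- $|y^{i_a}_j|\le\kappa$ for $j\in\mathcal J_{i_b}$, possible as $y^{i_a}\in c_0$;
- $|y^{i_b}_j-y_j|\le\kappa$ for $j\in\mathcal J_{i_a}$, possible as $y^i\to y$ and $\mathcal J_{i_a}$ is finite.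

Then $|y^{i_b}_j|\le2\kappa$ whenever $j\in\mathcal J_{i_a}$ and $b\ne a$. Let $\bar y=\frac1N\sum_ay^{i_a}$, which lies in $\mathcal V\cap C$ by convexity, and $\mathcal J^*=\bigcup_a\mathcal J_{i_a}$. The supports $\operatorname{supp}h_j$, $j\in\mathcal J^*$, are pairwise disjoint: within one $\mathcal J_{i_a}$ by $P(k)$, across different ones by Step 5a. For $j\in\mathcal J_{i_a}$,
$$\tfrac1N|y^{i_a}_j|-2\kappa\le|\bar y_j|\le\tfrac DN+2\kappa .\tag{7}$$

**Step 5c: adding one coordinate.** By (\*) applied to $\bar y$, there are $w^i\in\mathcal V\cap C$, $w^i\to\bar y$, and $j'_i\to\infty$ with $|w^i_{j'_i}|>3c$. Since $w^i\in U_n$, $M\|h_{j'_i}\|\ge3c-\theta\ge c$, so $\operatorname{diam}\operatorname{supp}h_{j'_i}\to0$ by (H). Pick $i$ large and put $w=w^i$, $j'=j'_i$, so that $j'\ge j_0$, $j'>\max\mathcal J^*$ (if $\mathcal J^*\ne\emptyset$), $|w_j-\bar y_j|\le\kappa$ for $j\in\mathcal J^*$, and $\operatorname{diam}\operatorname{supp}h_{j'}$ is smaller than the distance between any two of the disjoint non-empty compact sets $\operatorname{supp}h_j$, $j\in\mathcal J^*$. Then $\operatorname{supp}h_{j'}$ meets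 at most one of these sets. Let $\mathcal J$ be $\mathcal J^*$ with that one index (if any) removed, together with $j'$.

We check $P(k+1)$. We have $w\in\mathcal V\cap C\subset O_1\cap C$ and $\mathcal J\subset[j_0,\infty)$; the supports for $\mathcal J$ are pairwise disjoint, and $|\mathcal J|\le N(2N)^k+1\le(2N)^{k+1}$. For $j\in\mathcal J\setminus\{j'\}$, by (7) and (6), $|w_j|\ge s_k/N-3\kappa\ge s_k/(2N)=s_{k+1}$; and $|w_{j'}|>3c\ge s_{k+1}$. The removed index contributed at most $\frac DN+3\kappa$ to the sum over $\mathcal J^*$, so
$$\sum_{j\in\mathcal J}|w_j|\ge3c+\Big(\tfrac1N\sum_a\sum_{j\in\mathcal J_{i_a}}|y^{i_a}_j|-3\kappa N(2N)^k\Big)-\Big(\tfrac DN+3\kappa\Big).$$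
Each of the $N$ inner sums is at least $2ck$, so by (6) and $D/N\le c/2$ the right side is at least $3c+2ck-\frac c2-\frac c2=2c(k+1)$. This proves $P(k+1)$.

**Step 6: contradiction.** The set $O_1\cap C$ is non-empty, since $C$ is dense in $\tilde C$, so $P(k_0)$ gives $w\in C$ and $\mathcal J$. As $w\in U_n$ and the supports are disjoint, (3) applies. With $k_0>M/c$ and $\theta(2N)^{k_0}\le M$,
$$2M<2ck_0\le\sum_{j\in\mathcal J}|w_j|\le M+\theta(2N)^{k_0}\le M+M,$$
a contradiction. This proves Proposition 3. $\square$

## 8. Weakly Baire convex sets, CPCP, and the absence of meager norms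

Let $C\subset X$ be non-empty, bounded, closed and convex. By scaling, $C\subset B_X$. Let $\tilde C$ be its $w^*$-closure in $\ell_\infty$. By Lemma 1, the relatively weakly open subsets of $C$ are the sets $W\cap C$ with $W$ relatively $w^*$-open in $\tilde C$.

**Step 1: $\tilde C\cap c_0=C$.** This identifies which points of the closure are in $C$. If $y\in\tilde C\cap c_0$, then $|||y|||\le1$ by lower semicontinuity, so $y\in B_X$, and $y$ is a coordinatewise limit of a sequence in $C\subset B_X$. By Lemma 1 it is a weak limit. Since $C$ is convex and norm closed, it is weakly closed, so $y\in C$.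

**Step 2: $C$ is weakly Baire.** We find a dense Polish subspace. Let $G_m$ be the union of all relatively open subsets of $\tilde C$ of $\|\cdot\|_\infty$-diameter $<1/m$. It is open, and dense by Proposition 3, so $G=\bigcap_mG_m$ is a dense $G_\delta$ in the compact metrizable space $\tilde C$. If $y\in G$, then for every $m$ the point $y$ lies in an open set of diameter $<1/m$, and this set meets $C$; so $y$ is within $1/m$ of a point of $C\subset c_0$. Hence $y\in c_0\cap\tilde C=C$. Thus $C$ contains the Polish space $G$ as a weakly dense subset. If $D_k$ $(k\in\mathbb N)$ are open and dense in $C$, then the sets $D_k\cap G$ are open in $G$; they are dense in $G$, since for $W$ open in $C$ with $W\cap G\ne\emptyset$ the set $W\cap D_k$ is non-empty and open in $C$, hence meets $G$. So $\bigcap_kD_k\cap G$ is dense in $G$ and hence in $C$.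

**Step 3: open sets small in the norm of $X$.** Proposition 3 controls only $\|\cdot\|_\infty$; the Baire property controls the tail of $|||\cdot|||$. Let $O\subset C$ be non-empty and relatively weakly open, and let $\delta>0$. The sets $F_q=\{y\in C:\sum_{n>q}\|y\|_n^2\le\delta^2\}$ are weakly closed by lower semicontinuity, and they cover $C$. Since $C$ is Baire, its non-empty open subset $O$ is not a countable union of closed sets with empty interior, so there are $q$ and a non-empty relatively weakly open $O'\subset O$ with $O'\subset F_q$. Choose $\delta'>0$ with $\delta'^2\sum_{n\le q}b_n^{-2}\le\delta^2$. Write $O'=W\cap C$ with $W$ relatively open in $\tilde C$. By Proposition 3, $W$ contains a non-empty relatively open $W'$ of $\|\cdot\|_\infty$-diameter $\le\delta'$, and $O''=W'\cap C\subset O'$ is non-empty by density of $C$. As $b_nB\subset U_n$, we have $\|\cdot\|_n\le b_n^{-1}\|\cdot\|_\infty$. So for $y,y'\in O''$, using the triangle inequality in $\ell_2$ for the tail,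
$$|||y-y'|||^2\le\delta'^2\sum_{n\le q}b_n^{-2}+(2\delta)^2\le5\delta^2 .$$

**Step 4: CPCP.** By Step 3, for each $m$ the union of the relatively weakly open subsets of $C$ of $X$-norm diameter $<1/m$ is open and dense in $C$. By Step 2 the intersection of these unions over all $m$ is weakly dense in $C$, in particular non-empty. At each of its points there are weak neighborhoods in $C$ of arbitrarily small norm diameter, so the weak and norm topologies of $C$ coincide there. Hence $X$ has CPCP.

**Step 5: no meager norms.** Every $Z_n$-set ($n\in\omega\cup\{\infty\}$) is a $Z_0$-set, i.e. a closed set with empty interior, and a non-empty Baire space is not a countable union of such sets. By Step 2 no non-empty bounded closed convex subset of $X$, in particular no unit ball of an equivalent norm, is $n$-meager.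

Together with Lemmas 1 and 2 this proves Theorem 1. $\blacksquare$

By the facts recalled in Section 3, this $X$ fails PCP, since $\Pi^0_3$ contains the non-Polish space $(B_{c_0},\text{weak})$ and so differs from $\Pi^0_1$ and $\Pi^0_2$.

## 9. $F_{\sigma\delta}$-sets as traces of $X$ in its bidual: proof of Theorem 2

**Step 1: only if.** If $g:K\to(B_{X^{**}},w^*)$ is continuous and $g^{-1}(X)=Z$, then $Z=g^{-1}(X\cap B_{X^{**}})$, and $X\cap B_{X^{**}}$ is $F_{\sigma\delta}$ in $(B_{X^{**}},w^*)$ by (1). So $Z$ is $F_{\sigma\delta}$ in $K$.

**Step 2: lifting $f$ to the bidual.** Let $J:X\to c_0$ be the inclusion. By Lemma 1, $J^*:\ell_1\to X^*$ has norm dense range, so $J^{**}:X^{**}\to\ell_\infty$ is injective. It is $w^*$-continuous, hence restricts to a homeomorphism of $(B_{X^{**}},w^*)$ onto a $w^*$-compact subset of $\ell_\infty$. This set contains $f(Z_0)$, as $f(Z_0)\subset B_X$; since $Z_0$ is dense in $K_0$ and $f$ is continuous, it contains $f(K_0)$. So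
$$\hat f=(J^{**}|_{B_{X^{**}}})^{-1}\circ f:K_0\to(B_{X^{**}},w^*)$$
is an embedding.

**Step 3: $\hat f^{-1}(X)=Z_0$.** For this we show that $\xi\in X^{**}$ belongs to $X$ if and only if $J^{**}\xi\in c_0$. If $\xi\in X$, then $J^{**}\xi=J\xi\in c_0$. Conversely, let $y=J^{**}\xi\in c_0$. By Goldstine's theorem $\xi$ is a $w^*$-limit of a net in $\|\xi\|B_X$; its images under $J$ converge to $y$ in $(\ell_\infty,w^*)$, so lower semicontinuity gives $|||y|||\le\|\xi\|$. Hence $y\in X$, and since $J^{**}y=y=J^{**}\xi$, injectivity gives $\xi=y\in X$. It follows that $\hat f^{-1}(X)=f^{-1}(c_0)=Z_0$ by (2).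

**Step 4: if.** Let $Z$ be $F_{\sigma\delta}$ in $K$. Take $G:K\to K_0$ from (U) and put $g=\hat f\circ G$. This is an embedding of $K$ into $(B_{X^{**}},w^*)$, and $g^{-1}(X)=G^{-1}(Z_0)=Z$. $\blacksquare$
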